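# Bowen's formula for singular-hyperbolic attractors on 3-manifolds

## 1. A baker map with two contraction rates

On $Q=[0,1)\times[0,1]$ consider
$$F(x,y)=\begin{cases}(2x,\;g_0(y)),&x<\frac12,\\(2x-1,\;g_1(y)),&x\ge\frac12,\end{cases}\qquad g_0(y)=\tfrac y2,\quad g_1(y)=\tfrac34+\tfrac y4 .$$
The left half of $Q$ is stretched by $2$ horizontally and squeezed by $2$ vertically. The right half is stretched by $2$ and squeezed by $4$. One application gives $F(Q)=[0,1)\times([0,\frac12]\cup[\frac34,1])$. After $n$ applications $F^n(Q)=[0,1)\times\bigcup_{|w|=n}I_w$, where for a word $w=(w_1,\dots,w_n)$ of zeros and ones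
$$I_w=g_{w_1}\circ\cdots\circ g_{w_n}([0,1]),\qquad |I_w|=2^{-\#\{i:w_i=0\}}\,4^{-\#\{i:w_i=1\}} .$$
Hence $\bigcap_nF^n(Q)=[0,1)\times K$ with a Cantor set $K$. Turn $F$ into a flow by moving with unit speed in a third direction for time $1$ and then applying $F$. What attracts is $A=[0,1)\times K\times[0,1)$: one horizontal direction $u$, one vertical Cantor direction $s$, one time direction $t$. What is the dimension of $A$?

Let $t_0=\frac{\sqrt5-1}2$, so $t_0+t_0^2=1$, and let $\gamma=\log_2(1/t_0)=0.694\ldots$, so that $2^{-\gamma}=t_0$ and $4^{-\gamma}=t_0^2$. The interval $I_w$ has two children, of lengths $\frac12|I_w|$ and $\frac14|I_w|$, and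
$$\big(\tfrac12|I_w|\big)^\gamma+\big(\tfrac14|I_w|\big)^\gamma=|I_w|^\gamma(t_0+t_0^2)=|I_w|^\gamma .$$
So there is a probability measure $m$ on $K$ with $m(I_w)=|I_w|^\gamma$ for all $w$. Given $r\in(0,1)$, descend from $[0,1]$ and stop at the first piece of length $\le r$. The stopped pieces are disjoint, cover $K$, and have lengths in $(r/4,r]$. Each has mass at least $(r/4)^\gamma$, so there are at most $(4/r)^\gamma$ of them. An interval $J$ with $|J|=r/4$ meets at most two of them, since if it met three it would contain the middle one, which is longer than $J$. So $m(J)\le2r^\gamma=2\cdot4^\gamma|J|^\gamma$.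

Thus $A$ is covered by at most $C r^{-\gamma}r^{-2}$ cubes of side $r$, while the product of $m$ and Lebesgue measure gives a cube of side $r$ mass at most $Cr^{2+\gamma}$. Both the Hausdorff and the box dimension of $A$ are $2+\gamma=2.694\ldots$.

Now read $\gamma$ from the dynamics. Let $\varphi=-\log2$ on the left half and $-\log4$ on the right half; this is the logarithm of the vertical contraction. The map $F$ is a bijection of $[0,1)\times K$, because $y\in K$ lies in exactly one of $g_0(K),g_1(K)$. The partition into left and right halves is generating: the future itinerary of a point gives the binary digits of $x$, the past one gives the address of $y$ in $K$. So an invariant probability measure $\mu$ with $\mu(x<\frac12)=q$ has entropy $h_\mu\le-q\log q-(1-q)\log(1-q)$, and by concavity of the logarithm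
$$h_\mu+s\int\varphi\,d\mu\le q\log\frac{2^{-s}}q+(1-q)\log\frac{4^{-s}}{1-q}\le\log(2^{-s}+4^{-s}),$$
with equality for the Bernoulli measure with $q=2^{-s}/(2^{-s}+4^{-s})$. The supremum over $\mu$ is the pressure of $s\varphi$. It equals $\log(2^{-s}+4^{-s})$, and it vanishes exactly at $s=\gamma$.

So here the dimension is $2$ plus the zero of $s\mapsto P_{top}(s\varphi)$. The map $F$ is only a toy: it is discontinuous along $x=\frac12$, and the stretching is the same everywhere. Does the formula survive for genuine attractors of smooth flows in dimension three, even when the attractor contains points at which the flow stands still?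

## 2. Singular-hyperbolic attractors and the pressure equation

Let $M$ be a compact boundaryless Riemannian $3$-manifold, $X$ a $C^1$ vector field on $M$ with flow $X^t$ and derivative $DX^t$. A point $x$ is *regular* if $X(x)\ne0$, and a *singularity* otherwise.

**Definition (attractor).** A compact $X^t$-invariant set $\Lambda$ is an attractor if it is transitive (it contains a dense regular orbit) and $\Lambda=\bigcap_{t>0}X^t(\overline U)$ for some open neighborhood $U$ of $\Lambda$.

**Definition (singular-hyperbolic set).** $\Lambda$ is singular-hyperbolic if all singularities of $X$ in $\Lambda$ are hyperbolic and there are a continuous $DX^t$-invariant splitting $T_\Lambda M=E^s\oplus E^{cu}$ with $\dim E^s=1$, $\dim E^{cu}=2$, and constants $K,\lambda>0$ such that for all $x\in\Lambda$, $t\ge0$: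

- (i) $\|DX^t|E^s_x\|\cdot\|DX^{-t}|E^{cu}_{X^t(x)}\|\le Ke^{-\lambda t}$ (domination);
- (ii) $\|DX^t|E^s_x\|\le Ke^{-\lambda t}$ (uniform contraction);
- (iii) $|\det DX^t|E^{cu}_x|\ge K^{-1}e^{\lambda t}$ (volume expansion).

**Example (a linear singularity).** For $X(x)=(2x_1,-3x_2,-x_3)$ near $0\in\mathbb R^3$ we have $DX^t=\mathrm{diag}(e^{2t},e^{-3t},e^{-t})$. Take $E^s_0$ to be the $x_2$-axis and $E^{cu}_0$ the $x_1x_3$-plane. The three quantities at $0$ are $e^{-3t}\max(e^{-2t},e^{t})=e^{-2t}$, $e^{-3t}$ and $e^{2t-t}=e^t$, so (i)–(iii) hold at $0$ with $K=\lambda=1$. The bundle $E^{cu}$ contains a contracted direction; only its area is expanded.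

For a continuous $\psi:\Lambda\to\mathbb R$ the topological pressure is
$$P_{top}(\psi)=\sup_\mu\Big\{h_\mu(X^1)+\int\psi\,d\mu\Big\},$$
the supremum over all $X^1$-invariant Borel probability measures on $\Lambda$, where $h_\mu(X^1)$ is the metric entropy of the time-one map. For $\psi=0$ it is the topological entropy, by the variational principle. As $E^s$ is one-dimensional, $|\det DX^1|E^s|$ at $x$ is $\|DX^1|E^s_x\|$.

Recall that $\mathcal H^d(S)=0$ means that for each $\eta>0$ there is a countable cover of $S$ by sets $S_i$ with $\sum_i(\operatorname{diam}S_i)^d<\eta$, and that $\dim_HS=\inf\{d:\mathcal H^d(S)=0\}$. If $N(\delta)$ is the least number of sets of diameter $\le\delta$ that cover $S$, the upper and lower box dimensions $\overline{\dim}_BS,\underline{\dim}_BS$ are the $\limsup$ and $\liminf$ of $\log N(\delta)/\log(1/\delta)$ as $\delta\to0$. Always $\dim_H\le\underline{\dim}_B\le\overline{\dim}_B$. When the last two agree we write $\dim_B$.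

The following is Conjecture 10.8 in *Three-Dimensional flows* (Araujo).

**Conjecture 10.8.** *As in a hyperbolic attractor on a surface, the Hausdorff dimension of any singular-hyperbolic attractor on a 3-manifold satisfies Bowen's formula: it is the value $2+\gamma$ where $\gamma$ satisfies $P_{top}(\gamma\log|\det DX^1|E^s|)=0$, $P_{top}$ is the topological pressure of the attractor, and $E^s$ is the one-dimensional stable bundle over the attractor.*

The conjecture is true, for every $C^1$ vector field. Less is needed than the definitions give. We assume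

**Standing hypotheses (H).** $\Lambda\ne\emptyset$ is compact and invariant, $\Lambda=\bigcap_{t>0}X^t(\overline U)$ for some open $U\supset\Lambda$, and $T_\Lambda M=E^s\oplus E^{cu}$ is a continuous invariant splitting satisfying (i), (ii), (iii), with $\dim E^s=1$, $\dim E^{cu}=2$, $K\ge1$.

Neither transitivity nor hyperbolicity of the singularities is used. Put
$$\varphi(x)=\log\|DX^1|E^s_x\|,\qquad\varphi_n=\sum_{k<n}\varphi\circ X^k=\log\|DX^n|E^s\|,\qquad p(s)=P_{top}(s\varphi).$$

**Theorem 1.** *Assume (H). Then $p$ has a unique zero $\gamma\in\mathbb R$, and*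
$$\dim_H\Lambda=\dim_B\Lambda=2+\gamma,\qquad\gamma=\sup_\mu\frac{h_\mu(X^1)}{-\int\varphi\,d\mu},\qquad0<\frac{\lambda}{\max|\varphi|}\le\gamma\le\min\{1,h_{top}(X^1|_\Lambda)/\lambda\}.$$
*In particular the box dimension exists, and Conjecture 10.8 holds.*

Two simple cases. For a transitive Anosov flow with $\Lambda=M$, (H) holds with $U=M$ and $E^{cu}=\mathbb RX\oplus E^u$: $\|DX^{-t}|E^{cu}\|$ is bounded for $t\ge0$, which gives (i), and the determinant in (iii) is the expansion along $E^u$ up to a bounded factor. Here the dimension is $3$, so $\gamma=1$ occurs. At the other extreme, a set satisfying (H) cannot be a single singularity or periodic orbit. Indeed (iii) forces an eigenvalue of positive real part (a multiplier outside the unit circle), hence a local unstable manifold. The backward orbits of its points near $\Lambda$ stay in $U$, so these points lie in $\bigcap_{t>0}X^t(\overline U)=\Lambda$. This is the mechanism that will make $\Lambda$ large: whatever has its whole past in $U$ belongs to $\Lambda$.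

## 3. The pressure function, the flow direction, and a unit of time

**Step 1. The zero of $p$.** This step shows that $\gamma$ exists, is unique, and has the variational description. By invariance and (ii), $\int\varphi\,d\mu=\frac1n\int\varphi_n\,d\mu\le\frac1n\log K-\lambda$ for all $n$, so $\int\varphi\,d\mu\le-\lambda$ for every invariant $\mu$. Hence $p(s')\le p(s)-\lambda(s'-s)$ for $s<s'$. The entropy of a $C^1$ diffeomorphism is finite, so $p$ is finite. As a supremum of affine functions it is convex, hence continuous. A continuous function that decreases with slope at most $-\lambda$ has exactly one zero $\gamma$. With $h_{top}=h_{top}(X^1|_\Lambda)=p(0)\ge0$,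
$$h_{top}-s\max|\varphi|\le p(s)\le h_{top}-\lambda s\qquad(s\ge0).\tag{1}$$
Since $p(0)\ge0$ we have $\gamma\ge0$, and $s=\gamma$ in (1) gives $h_{top}/\max|\varphi|\le\gamma\le h_{top}/\lambda$.

If $s<\gamma$, then $p(s)>0$, so some $\mu$ has $h_\mu>s(-\int\varphi\,d\mu)$. If $s>\gamma$, then $p(s)<0$, so every $\mu$ has $h_\mu<s(-\int\varphi\,d\mu)$. Thus $\gamma=\sup_\mu h_\mu/(-\int\varphi\,d\mu)$.

What remains for Theorem 1 is $h_{top}\ge\lambda$ (Section 4), which gives $\gamma\ge\lambda/\max|\varphi|$, and the dimension formula, which then gives $\gamma\le1$ because $\dim_H\Lambda\le3$.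

**Step 2. $X\in E^{cu}$ on $\Lambda$.** We need to know where the flow direction sits in the splitting. Suppose $X(x)$ had an $E^s$-component $v^s\ne0$. Then the $E^s$-component of $X(X^{-t}x)=DX^{-t}X(x)$ would be $DX^{-t}v^s$, of norm at least $K^{-1}e^{\lambda t}|v^s|\to\infty$ by (ii). This is impossible, since $X$ and the projection onto $E^s$ along $E^{cu}$ are bounded on $\Lambda$.

**Step 3. The map $f$ and notation.** We pass to a large time $N$ so that all the constants in (i)–(iii) are absorbed. Let $c\in(0,1]$ be such that $\operatorname{dist}(e,E^{cu}_x)\ge c$ for all $x\in\Lambda$ and unit $e\in E^s_x$. Fix an integer $N\ge1$ with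
$$c^{-1}Ke^{-\lambda N}\le\tfrac18,\qquad\Delta:=K^{-1}e^{\lambda N}>2,\qquad f:=X^N .$$
In Section 4 only, $N$ may be any larger integer. For $x\in\Lambda$ put $a_x=\|Df|E^s_x\|$ and $b_x=\|Df^{-1}|E^{cu}_{fx}\|^{-1}$. Then $|Df_xw|\ge b_x|w|$ for $w\in E^{cu}_x$, and (i) gives
$$a_x\le\tfrac18b_x .\tag{2}$$
Let $F_y=\exp_{fy}^{-1}\circ f\circ\exp_y$ on a ball of uniform small radius in $T_yM$. Then $F_y(0)=0$, $DF_y(0)=Df_y$, and the maps $v\mapsto DF_y(v)$ are equicontinuous, uniformly in $y$.

Let $d_n(x,y)=\max_{0\le k<n}d(f^kx,f^ky)$ and $B_n(x,\varepsilon)=\{y:d_n(x,y)<\varepsilon\}$. A set is $(n,\varepsilon)$-separated if $d_n\ge\varepsilon$ for distinct points. If it is maximal with this property in $S$, the balls $B_n(\cdot,\varepsilon)$ around its points cover $S$. Let $L$ be such that $d(X^ta,X^tb)\le e^{L|t|}d(a,b)$, and let $\|X\|_\infty=\max|X|$. $C$ denotes constants whose dependence is harmless.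

Extend $E^s,E^{cu}$ continuously, not invariantly, to a compact neighborhood of $\Lambda$. (Extend the projection onto $E^s$ along $E^{cu}$ to a continuous field of endomorphisms by Tietze's theorem. Near $\Lambda$ its spectrum is close to $\{0,1\}$; take the two spectral subspaces.) Write $v=v^s+v^{cu}$.

**Step 4. Pressure for $f$.** We shall work with $f$, so the pressure must be translated. Let $P(f,s\varphi_N)=\sup_\nu\{h_\nu(f)+s\int\varphi_N\,d\nu\}$ over $f$-invariant $\nu$ on $\Lambda$. Then
$$P(f,s\varphi_N)=Np(s).\tag{3}$$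
For $\ge$ use only $X^1$-invariant $\mu$: $h_\mu(f)=Nh_\mu(X^1)$ and $\int\varphi_N\,d\mu=N\int\varphi\,d\mu$. For $\le$, given $\nu$ put $\mu=\frac1N\sum_{k<N}X^k_*\nu$. It is $X^1$-invariant because $X^N_*\nu=\nu$. Each $X^k_*\nu$ has the same $f$-entropy as $\nu$ (conjugacy by $X^k$), and entropy is affine, so $h_\nu(f)=h_\mu(f)=Nh_\mu(X^1)$. Finally $\int\varphi_N\,d\nu=\sum_{k<N}\int\varphi\,dX^k_*\nu=N\int\varphi\,d\mu$.

## 4. Growing disks: $h_{top}(X^1|_\Lambda)\ge\lambda$

A small disk tangent to a cone around $E^{cu}$ has its area multiplied by at least $\Delta/2$ under each iterate of $f$, while the piece of it that stays $\varepsilon$-close to one orbit has bounded area. So many orbit types are needed.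

**Step 1. Stability.** We need the disk to stay near $\Lambda$ forever. *For every open $W$ with $\Lambda\subset W\subset\overline W\subset U$ there is a neighborhood $V$ of $\Lambda$ with $X^t(V)\subset W$ for all $t\ge0$.* The compact sets $\bigcap_{0<t\le T}X^t(\overline U)$ decrease to $\Lambda$ as $T\to\infty$, so one of them lies in $W$. That is, for some $T$: if $X^{-t}x\in\overline U$ for all $0<t\le T$, then $x\in W$. As $\Lambda$ is compact and invariant, there is a neighborhood $V$ with $X^t(V)\subset W$ for $0\le t\le T$. Let $x\in V$ and suppose $t^*=\sup\{t:X^{[0,t]}(x)\subset W\}<\infty$. Then $t^*\ge T$, and $X^{t^*-t}x\in W\subset\overline U$ for $0<t\le T$. Hence $X^{t^*}x\in W$, and since $W$ is open the orbit stays in $W$ a little longer, a contradiction.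

**Step 2. Cones.** This step provides a cone field that is preserved not only by $Df$ but by differences of nearby points. For $\theta\in(0,1]$ let $C_\theta(y)=\{v\in T_yM:|v^s|\le\theta|v^{cu}|\}$. There are a neighborhood $U_1$ of $\Lambda$ and $\varepsilon_1>0$, depending on $\theta$, such that
$$y,fy\in U_1,\ |v|,|w|\le\varepsilon_1,\ v-w\in C_\theta(y)\ \Longrightarrow\ F_y(v)-F_y(w)\in C_\theta(fy).\tag{4}$$
To see this, let $b_*=\min_\Lambda b_x>0$ and $\eta=\theta b_*/100$. Write $d=v-w$, so $F_y(v)-F_y(w)=\int_0^1DF_y(w+\tau d)\,d\,d\tau$. At points $x\in\Lambda$ the map $Df_x$ preserves the splitting, contracts $E^s_x$ by $a_x$ and expands $E^{cu}_x$ by at least $b_x$. By uniform continuity, for $y$ close to $\Lambda$ and small $v,w$ there is $x\in\Lambda$ near $y$ with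
$$|(F_y(v)-F_y(w))^s|\le a_x|d^s|+\eta|d^{cu}|,\qquad|(F_y(v)-F_y(w))^{cu}|\ge(b_x-\eta)|d^{cu}|;$$
here we used $|d|\le2|d^{cu}|$. By (2) the first is at most $(\theta\frac{b_x}8+\eta)|d^{cu}|$, and $\theta\frac{b_x}8+\eta\le\theta(b_x-\eta)$ because $\eta(1+\theta)\le2\eta\le\frac78\theta b_*$. This is (4). Taking $w=0$ and $v\to0$ gives $Df_yC_\theta(y)\subset C_\theta(fy)$.

As $\theta\to0$, planes in $C_\theta(x)$, $x\in\Lambda$, converge uniformly to $E^{cu}_x$, where the determinant of $Df$ is at least $\Delta$ by (iii). So first fix $\theta$, and then $U_1$, so small that also $|\det(Df_y|_\Sigma)|\ge\Delta/2$ for all $y\in U_1$ and all planes $\Sigma\subset C_\theta(y)$.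

**Step 3. Counting.** Now we grow a disk. Take $W$ open with $\Lambda\subset W$, $\overline W\subset U\cap U_1$, and $V$ from Step 1. Let $x_0\in\Lambda$ and let $D\subset V$ be the $\exp_{x_0}$-image of a closed disk around $0$ in $E^{cu}_{x_0}$, so tiny that $T_yD\subset C_\theta(y)$ and $\exp_y^{-1}y'-\exp_y^{-1}y''\in C_\theta(y)$ for all $y,y',y''\in D$. This is possible because $D(\exp_y^{-1}\circ\exp_{x_0})(v)$ depends continuously on $(y,v)$ and is the identity for $y=x_0$, the disk is convex, and nonzero vectors of $E^{cu}_{x_0}$ lie in the interior of $C_\theta(x_0)$.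

For all $n\ge0$, $f^n(D)\subset W$ has tangent planes in $C_\theta$, so $\operatorname{area}(f^nD)\ge(\Delta/2)^n\operatorname{area}(D)$. Let $\varepsilon\le\varepsilon_1$ be small, $y\in D$, and consider $S=\exp_{f^ny}^{-1}f^n(D\cap B_n(y,\varepsilon))$. Differences of points start in $C_\theta(y)$, and for $k<n$ the points $f^ky'$ involved are within $\varepsilon$ of $f^ky$. So (4), applied $n$ times, shows that any two points of $S$ differ by a vector $d\in C_\theta(f^ny)$. As $|d|\le2|d^{cu}|$, $S$ is a Lipschitz graph, with uniform constant, over a bounded subset of a plane. Hence $\operatorname{area}f^n(D\cap B_n(y,\varepsilon))\le C$ with $C$ independent of $n,y$. The balls around a maximal $(n,\varepsilon)$-separated subset of $D$ cover $D$, so this subset has at least $C^{-1}(\Delta/2)^n\operatorname{area}(D)$ points.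

**Step 4. From the disk to $\Lambda$.** The separated points lie off $\Lambda$; the variational principle moves the entropy to $\Lambda$. Put $Z=\overline{\bigcup_{t\ge0}X^t(D)}\subset\overline W\subset U$, which is compact and forward invariant. By Step 3, $h_{top}(f|_Z)\ge\log(\Delta/2)$. By the variational principle this entropy is the supremum of $h_\nu(f)$ over $f$-invariant measures $\nu$ on $Z$. Such a $\nu$ satisfies $\nu(f(Z))\ge\nu(Z)=1$, hence is carried by $\bigcap_nf^n(Z)=\bigcap_{t>0}X^t(Z)\subset\bigcap_{t>0}X^t(\overline U)=\Lambda$. So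
$$N\,h_{top}(X^1|_\Lambda)=h_{top}(f|_\Lambda)\ge\log(\Delta/2)=\lambda N-\log2K .$$
All larger $N$ are allowed. Divide by $N$ and let $N\to\infty$: $h_{top}(X^1|_\Lambda)\ge\lambda$. With (1), $\gamma\ge\lambda/\max|\varphi|>0$. $\square$

From here on, $N$ is fixed again.

## 5. Covering $\Lambda$: $\overline{\dim}_B\Lambda\le2+\gamma$

In the toy, covering $K$ at scale $r$ meant running each point's past until the contraction reached $r$. We do the same here, with Bowen balls in place of the rectangles of the coding. The new point is to see that $f^n(B_n(x,\varepsilon))$ is as thin as it should be, and Lemma 2 says so. On $T_xM$, $x\in\Lambda$, use $|v|_*=\max(|v^s|,|v^{cu}|)$, which is uniformly equivalent to $|v|$, and $C(x)=\{|v^s|\le|v^{cu}|\}$. Let $s>\gamma\ge0$, so $p(s)<0$, and let $\delta>0$.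

**Lemma 2.** *There are $\varepsilon>0$, $A\ge1$ such that for $x\in\Lambda$, $n\ge1$ and $y,y'\in B_n(x,\varepsilon)$, the vector $v_n=\exp^{-1}_{f^nx}f^ny-\exp^{-1}_{f^nx}f^ny'$ either lies in $C(f^nx)$ or satisfies $|v_n|_*\le Ae^{\delta n}\|Df^n|E^s_x\|$.*

*Proof.* Let $v_k$, $0\le k\le n$, be the analogous differences at time $k$. For $\eta>0$ and $\varepsilon=\varepsilon(\eta)$ small, equicontinuity of $DF_y$ gives $|v_{k+1}-Df_{f^kx}v_k|_*\le\eta|v_k|_*$ for $k<n$. Suppose $v_k\in C(f^kx)$. Then $|v_k|_*=|v_k^{cu}|$, and with $b=b_{f^kx}$, (2) gives $|v^s_{k+1}|\le(\frac b8+\eta)|v^{cu}_k|$ and $|v^{cu}_{k+1}|\ge(b-\eta)|v_k^{cu}|$. So $v_{k+1}\in C(f^{k+1}x)$ as soon as $2\eta\le\frac78\min_\Lambda b_x$. Hence, if $v_n\notin C$, then $v_k\notin C$ for all $k\le n$, so $|v_k|_*=|v_k^s|$ and $|v_{k+1}^s|\le(a_{f^kx}+\eta)|v_k^s|$ for $k<n$. Take also $\eta\le(e^\delta-1)\min_\Lambda a_x$. Then $|v^s_{k+1}|\le e^\delta a_{f^kx}|v^s_k|$, and multiplying over $k$ gives $|v_n|_*\le e^{\delta n}\|Df^n|E^s_x\|\,|v_0|_*$,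 where $|v_0|_*$ is bounded. $\square$

**Step 1. Pressure controls sums over separated sets.** We need to count Bowen balls with weights. By the separated-set definition of pressure and the variational principle (Walters, *An Introduction to Ergodic Theory*, Ch. 9), for the $\varepsilon$ of Lemma 2,
$$\limsup_n\tfrac1n\log\sup\Big\{\sum_{x\in E}\|Df^n|E^s_x\|^s:E\subset\Lambda\ (n,\varepsilon)\text{-separated}\Big\}\le P(f,s\varphi_N)=Np(s)<0 .$$
(A set with $d_n\ge\varepsilon$ between distinct points has $d_n>\varepsilon'$ for every $\varepsilon'<\varepsilon$, and the growth rate for separation $\varepsilon'$ is monotone in $\varepsilon'$, with limit the pressure.) For each fixed $n$ the supremum is finite. Hence there is $C$ with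
$$\sum_{x\in E}\|Df^n|E^s_x\|^s\le C\qquad\text{for all }n\ge1\text{ and all }(n,\varepsilon)\text{-separated }E\subset\Lambda.\tag{5}$$

**Step 2. Stopping times.** This step sorts the points of $\Lambda$ by the time their past needs to contract to scale $r\in(0,1)$. For $y\in\Lambda$ let $n(y)\ge1$ be the least $n$ with $\|Df^n|E^s_{f^{-n}y}\|\le r$. By (ii), $n(y)\le n_{max}:=C_1(1+\log\frac1r)$ with $C_1$ independent of $\delta$ and $r$. Let $\kappa_0=\min_\Lambda a_x$ and $A_n=f^{-n}\{y:n(y)=n\}$. For $x\in A_n$,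
$$\kappa_0r<\|Df^n|E^s_x\|\le r .$$
For $n\ge2$ the lower bound holds because $\|Df^n|E^s_x\|=a_x\|Df^{n-1}|E^s_{fx}\|$ and the second factor exceeds $r$ by minimality of $n$. For $n=1$ it holds because $a_x\ge\kappa_0>\kappa_0r$. Let $E_n$ be a maximal $(n,\varepsilon)$-separated subset of $A_n$. By (5), $\#E_n\,(\kappa_0r)^s\le C$, and
$$\Lambda=\bigcup_{n\le n_{max}}f^n(A_n)\subset\bigcup_{n\le n_{max}}\ \bigcup_{x\in E_n}f^n(B_n(x,\varepsilon)).$$

**Step 3. Covering one piece.** Each piece is now covered at a scale only slightly larger than $r$. Put $\bar r=Ae^{\delta n_{max}}r$, so $r\le\bar r\le Cr^{1-C_1\delta}$. Assume $C_1\delta<1$ and $r$ so small that $\bar r\le1$. In the $\exp_{f^nx}$-coordinate image of $f^n(B_n(x,\varepsilon))$, $x\in E_n$, take a maximal subset whose distinct points have $|\cdot|_*$-difference $>\bar r$. Since $Ae^{\delta n}\|Df^n|E^s_x\|\le\bar r$, Lemma 2 puts these differences into $C(f^nx)$, where $|\cdot|_*$ is the norm of the $E^{cu}$-component. So the projections of the points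 to the plane $E^{cu}_{f^nx}$ are at mutual distance $>\bar r$ in a bounded set, and there are at most $C\bar r^{-2}\le Cr^{-2}$ of them. The $|\cdot|_*$-balls of radius $\bar r$ about them cover the image.

Altogether $\Lambda$ is covered by at most $n_{max}\cdot Cr^{-s}\cdot Cr^{-2}$ sets of diameter at most $Cr^{1-C_1\delta}$. As $n_{max}$ is logarithmic in $1/r$, $\overline{\dim}_B\Lambda\le(2+s)/(1-C_1\delta)$. Let $\delta\to0$, then $s\to\gamma$. $\square$

## 6. Two obstructions to the lower bound

The first thing to try is to take an invariant measure with $h_\nu/(-\int\varphi_N\,d\nu)$ close to $\gamma$ and to compute the dimension of that measure. The toy shows where this fails. At $s=\gamma$ the maximizing Bernoulli measure has $q=t_0\ne\frac12$, so almost every $x$ has binary digit $0$ with frequency $t_0$. For $\eta>0$ let $B_m$ be the set of $x$ such that for all $n\ge m$ the first $n$ digits form a word whose Bernoulli probability is at least $2^{-n(H+\eta)}$, where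
$$H=-t_0\log_2t_0-t_0^2\log_2t_0^2=\gamma(t_0+2t_0^2)=\gamma(2-t_0)=0.959\ldots<1 .$$
The union of the $B_m$ has full measure. There are at most $2^{n(H+\eta)}$ such words of length $n$, so $B_m\times K\times[0,1)$ is covered by at most $C2^{n(H+\eta)}2^{n\gamma}2^n$ cubes of side $2^{-n}$. The measure is therefore carried by a set of dimension at most $H+\gamma+1<2+\gamma$. The best measure for the Cantor direction is not spread out enough in the horizontal direction.

The remedy is to use the measure only to *count* itineraries, and to let every itinerary be followed by *entire horizontal curves*. A point need not be typical for $\nu$ to be in $\Lambda$; it is enough that its whole past stays in $U$. If each chosen itinerary gives a strip crossed by every horizontal curve, then on each vertical line there is a Cantor set of dimension nearly $\gamma$, and integration over the horizontal and time directions supplies the remaining $2$.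

The strips require Poincaré return maps, and here the singularities interfere. The natural choice is the disk of some fixed radius orthogonal to $X(x)$. Take the linear field $X=(2x_1,-3x_2,-x_3)$ and $x=(\delta,0,\delta)$ with small $\delta>0$. Then $X(x)=(2\delta,0,-\delta)$, and the orthogonal section contains the points $x'=x+\tau(1,0,2)$. There
$$\langle X(x'),X(x)\rangle=4\delta(\delta+\tau)+\delta(\delta+2\tau)=5\delta^2+6\delta\tau,$$
which vanishes at $\tau=-\frac56\delta$, at distance $\frac{5\sqrt5}6\delta=\frac56|X(x)|$ from $x$. So the section stops being transverse at a distance comparable to $|X(x)|$, and no fixed radius works near a singularity. The example suggests what to do: measure normal vectors in units of the speed $|X(x)|$. At that scale the estimates turn out to be uniform over all regular points. The price is that expansion is no longer visible at every step; it returns only on average.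

## 7. The scaled linear Poincaré cocycle

Fix $0<s<\gamma$; this is possible since $\gamma>0$ by Section 4. It is enough to show $\dim_H\Lambda\ge2+s$.

**Step 1. The measure.** We choose the measure that will count itineraries. Since $p(s)>0$, some $X^1$-invariant $\mu$ has $h_\mu(X^1)+s\int\varphi\,d\mu>0$, hence $h_\mu(f)+s\int\varphi_N\,d\mu>0$. By ergodic decomposition with respect to $f$ there is an $f$-ergodic $\nu$ on $\Lambda$ with
$$h:=h_\nu(f)>s\chi,\qquad\chi:=-\int\varphi_N\,d\nu\ge\lambda N>0,$$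
the bound on $\chi$ coming from (ii) as in Section 3, Step 1. The set $\{X=0\}$ is $f$-invariant and consists of fixed points of $f$. If it had measure $1$, then $h=0$, which is false. So by ergodicity $\nu(\{X=0\})=0$. Choose $\alpha>0$ with
$$\alpha\le\log2,\qquad3\alpha<\lambda N,\qquad2\alpha<h,\qquad\frac{h-2\alpha}{\chi+4\alpha}>s .$$

**Step 2. Definitions.** We now linearize the return maps at the scale of the speed. For regular $x\in\Lambda$ let $\mathcal N_x=X(x)^\perp$, let $\Pi_x:T_xM\to\mathcal N_x$ be the orthogonal projection, and put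
$$P^*_x=\frac{|X(x)|}{|X(fx)|}\,\Pi_{fx}Df_x|_{\mathcal N_x},\qquad\mathcal N^u_x=E^{cu}_x\cap\mathcal N_x,\qquad\mathcal N^s_x=\Pi_xE^s_x .$$
Since $Df_xX(x)=X(fx)$, we have $\Pi_{fx}Df_x\Pi_x=\Pi_{fx}Df_x$. As $X\in E^{cu}$, the space $\mathcal N^u_x$ is one-dimensional, $\Pi_x$ preserves $E^{cu}_x$, and $E^s_x$ is not parallel to $X(x)$, so $\mathcal N^s_x$ is one-dimensional. Hence $P^*_x$ maps $\mathcal N^s_x$ to $\mathcal N^s_{fx}$ and $\mathcal N^u_x$ to $\mathcal N^u_{fx}$.

For unit $e\in E^s_x$ put $\beta(x)=|\Pi_xe|\le1$. Since $\Pi_xe-e\in\mathbb RX(x)\subset E^{cu}_x$,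
$$\operatorname{dist}(\Pi_xe,E^{cu}_x)=\operatorname{dist}(e,E^{cu}_x)\ge c .$$
So $\beta(x)\in[c,1]$, and the angle between $\mathcal N^s_x$ and $\mathcal N^u_x$ has sine at least $c$. Take unit vectors $e^s_x\in\mathcal N^s_x$, $e^u_x\in\mathcal N^u_x$, write $v=v_se^s_x+v_ue^u_x$ for $v\in\mathcal N_x$, and from now on $|v|_*=\max(|v_s|,|v_u|)$. This is uniformly equivalent to $|v|$, with $|v|\le2|v|_*$. Let $Q_x(\ell)=\{v\in\mathcal N_x:|v|_*\le\ell\}$, $\sigma(x)=\|P^*_x|\mathcal N^s_x\|$ and $\rho(x)=\|P^*_x|\mathcal N^u_x\|$.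

**Step 3. The rates.** We need that $\sigma$ is a uniform contraction, dominated by $\rho$, and we need formulas for both. With $e'$ a unit vector of $E^s_{fx}$, $\Pi_{fx}Df_x\Pi_xe=\Pi_{fx}Df_xe=\pm\|Df|E^s_x\|\Pi_{fx}e'$. Hence
$$\sigma(x)=\|Df|E^s_x\|\,\frac{\beta(fx)}{\beta(x)}\,\frac{|X(x)|}{|X(fx)|}\le c^{-1}Ke^{-\lambda N}\le\tfrac18,\tag{6}$$
where we used $|X(x)|=|Df^{-1}X(fx)|\le\|Df^{-1}|E^{cu}_{fx}\|\,|X(fx)|$ and (i).

In orthonormal bases adapted to $\mathbb RX\oplus\mathcal N^u$ the map $Df|E^{cu}_x$ is triangular with diagonal entries, in absolute value, $|X(fx)|/|X(x)|$ and $\|\Pi_{fx}Df|\mathcal N^u_x\|$. So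
$$\rho(x)=|\det Df|E^{cu}_x|\left(\frac{|X(x)|}{|X(fx)|}\right)^2 .\tag{7}$$

Moreover $(\Pi_{fx}Df|\mathcal N^u_x)^{-1}=\Pi_xDf^{-1}|_{\mathcal N^u_{fx}}$, because $\Pi_xDf^{-1}\Pi_{fx}=\Pi_xDf^{-1}$. Its norm is at most $\|Df^{-1}|E^{cu}_{fx}\|$. Dividing the two definitions,
$$\sigma(x)/\rho(x)\le c^{-1}\|Df|E^s_x\|\,\|Df^{-1}|E^{cu}_{fx}\|\le c^{-1}Ke^{-\lambda N}\le\tfrac18 .\tag{8}$$
Finally $|X(x)|/|X(fx)|$ is bounded above and below, so $\sigma\ge\sigma_0>0$ and $\rho\ge\rho_0>0$ uniformly.

**Example.** For the linear field $(2x_1,-3x_2,-x_3)$, on the incoming $x_3$-axis $\mathcal N^u$ is the $x_1$-direction, the speed is multiplied by $e^{-N}$, and $\rho=e^N\cdot e^{2N}=e^{3N}$, $\sigma=e^N\cdot e^{-3N}=e^{-2N}$. On the outgoing $x_1$-axis $\mathcal N^u$ is the $x_3$-direction, the speed is multiplied by $e^{2N}$, and $\rho=e^{-2N}\cdot e^{-N}=e^{-3N}$, $\sigma=e^{-5N}$. Thus $\sigma<1$ on both axes, but $\rho<1$ does occur. Formula (7) shows the cure: along an orbit segment the speeds telescope, so between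 two points of comparable speed the product of the $\rho$'s is an area expansion up to a constant.

**Step 4. Expansion on average.** We make the last remark precise for $\nu$-almost every past. Let $g=\log|X|$, finite $\nu$-almost everywhere; $g\circ f-g$ is bounded. By Birkhoff's theorem for $f^{-1}$, $(g\circ f^{-j}-g)/j$ converges almost everywhere to a constant. By Poincaré recurrence to a set $\{|g|\le m\}$ of positive measure, this constant is $0$. By (7), for almost every $x$,
$$\frac1j\sum_{i=1}^j\log\rho(f^{-i}x)=\frac1j\log|\det Df^j|E^{cu}_{f^{-j}x}|-\frac2j\big(g(x)-g(f^{-j}x)\big),$$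
whose $\liminf$ is at least $\lambda N>3\alpha$ by (iii).

## 8. Poincaré maps at the scale of the speed

Let $\psi_x(v)=\exp_x(|X(x)|v)$ for regular $x$. It is defined for $v$ in a ball of uniform radius, since $|X|$ is bounded.

**Lemma 3.** *There are $r_2,C_0>0$ such that for every regular $x\in\Lambda$ there are $C^1$ maps $G_x:\{v\in\mathcal N_x:|v|\le r_2\}\to\mathcal N_{fx}$ and $\tau_x$ (real-valued, on the same disk) with $G_x(0)=0$, $DG_x(0)=P^*_x$,*
$$\psi_{fx}(G_x(v))=X^{N+\tau_x(v)}(\psi_x(v)),\qquad|\tau_x(v)|\le C_0|v|,$$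
*and $\sup_x\sup_{|v|\le\ell}\|DG_x(v)-P^*_x\|\to0$ as $\ell\to0$.*

*Proof.* **The rescaled field.** First we see that in the chart $\psi_x$ the flow looks like a unit-speed flow, uniformly in $x$. Let $Y_x=\exp_x^*X$. Then $Y_x(v)$ and $DY_x(v)$ are continuous in $(x,v)$ on a compact disk bundle, so $\|DY_x\|\le L_1$. The field $\hat X_x:=\psi_x^*X$ is
$$\hat X_x(v)=|X(x)|^{-1}Y_x(|X(x)|v),\qquad\hat X_x(0)=e_x:=\frac{X(x)}{|X(x)|},\qquad\|D\hat X_x(v)\|=\|DY_x(|X(x)|v)\|\le L_1 .$$
The factor $|X(x)|^{-1}$ in front and the factor $|X(x)|$ inside cancel in the derivative; this is why the speed is the right unit. Let $R_1>0$ be such that $\hat X_x$ is defined for $|v|\le R_1$ and $L_1R_1\le\frac12$. There $|\hat X_x-e_x|\le\frac12$, so $|\hat X_x|\le\frac32$. Hence the local flow $\theta^t_x$ is defined for $|v|\le R_1/4$, $|t|\le R_1/2$, and stays in the ball of radius $R_1$. It satisfies $\psi_x\theta^t_x=X^t\psi_x$ and, by Gronwall, $\|D\theta^t_x-\mathrm{Id}\|\le e^{L_1|t|}-1$.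

**Projection along the flow.** Next we move a point along the flow until it hits $\mathcal N_x$. The function $H_x(t,v)=\langle\theta^t_x(v),e_x\rangle$ has $\partial_tH_x=\langle\hat X_x(\theta^t_xv),e_x\rangle\in[\frac12,2]$ and $|H_x(0,v)|\le|v|$. So for $|v|<R_1/4$ the equation $H_x(t_x(v),v)=0$ has a unique solution in $[-R_1/2,R_1/2]$; it is $C^1$ and $|t_x(v)|\le2|v|$. Put $q_x(v)=\theta_x^{t_x(v)}(v)\in\mathcal N_x$. Differentiating $H_x(t_x(v),v)=0$ to find $Dt_x$,
$$Dq_x(v)=D\theta_x^{t_x(v)}(v)-\frac{\langle D\theta_x^{t_x(v)}(v)\,\cdot\,,e_x\rangle}{\langle\hat X_x(q_x(v)),e_x\rangle}\,\hat X_x(q_x(v)).\tag{9}$$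
As $v\to0$, $t_x(v)\to0$, $D\theta_x^{t_x(v)}(v)\to\mathrm{Id}$ and $\hat X_x(q_x(v))\to e_x$, all uniformly in $x$. So $\|Dq_x(v)-\Pi_x\|\to0$ uniformly.

**The map.** Finally we compose. Let $\Phi_x=\psi_{fx}^{-1}f\psi_x$, that is, $\Phi_x(v)=|X(fx)|^{-1}F_x(|X(x)|v)$. Then $D\Phi_x(v)=\frac{|X(x)|}{|X(fx)|}DF_x(|X(x)|v)$ is bounded and, as $v\to0$, uniformly close to $\frac{|X(x)|}{|X(fx)|}Df_x$. Take $G_x=q_{fx}\circ\Phi_x|_{\mathcal N_x}$ and $\tau_x=t_{fx}\circ\Phi_x$ on a small disk $|v|\le r_2$. Then $\psi_{fx}G_x=X^{\tau_x}\psi_{fx}\Phi_x=X^{\tau_x}f\psi_x$, $|\tau_x(v)|\le2|\Phi_x(v)|\le C_0|v|$, $DG_x(0)=\Pi_{fx}\frac{|X(x)|}{|X(fx)|}Df_x|_{\mathcal N_x}=P^*_x$, and the convergence of $DG_x$ is uniform. $\square$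

For $\theta>0$ let $C^u_\theta=\{|v_s|\le\theta|v_u|\}$ (horizontal cone) and $C^v_\theta=\{|v_u|\le\theta|v_s|\}$ (vertical cone).

**Lemma 4.** *There is $r_1>0$, depending on $\alpha$, such that for regular $x\in\Lambda$, $v,w\in Q_x(r_1)$, $d=v-w$, $d'=G_x(v)-G_x(w)$:*

- (a) *$d\in C^u_{1/4}\Rightarrow d'\in C^u_{1/16}$ and $e^{-\alpha}\rho(x)|d_u|\le|d'_u|\le e^\alpha\rho(x)|d_u|$;*
- (b) *$d'\in C^v_{1/4}\Rightarrow d\in C^v_{1/16}$ and $e^{-\alpha}\sigma(x)|d_s|\le|d'_s|\le e^\alpha\sigma(x)|d_s|\le\frac14|d_s|$;*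
- (c) *$G_x$ is injective on $Q_x(r_1)$.*

*Proof.* By Lemma 3 and convexity of $Q_x(r_1)$ choose $r_1$ with $|d'-P^*_xd|_*\le\eta|d|_*$, where
$$\eta=\frac{1-e^{-\alpha}}{100}\min(\sigma_0,\rho_0)\le\frac1{200}\min(\sigma_0,\rho_0)\tag{10}$$
(recall $\alpha\le\log2$). In the bases $(e^s,e^u)$, $P^*_xd=(\pm\sigma d_s,\pm\rho d_u)$.

(a) Here $|d|_*=|d_u|$. By (8), $|d'_s|\le(\frac\sigma4+\eta)|d_u|\le(\frac1{32}+\frac1{100})\rho|d_u|$, and $|d'_u|\ge(\rho-\eta)|d_u|\ge\frac{99}{100}\rho|d_u|$. The ratio is less than $\frac1{16}$. Also $\rho-\eta\ge e^{-\alpha}\rho$, and $\rho+\eta\le(2-e^{-\alpha})\rho\le e^\alpha\rho$.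

(b) Suppose $d\notin C^v_{1/16}$. Then $d_u\ne0$, $|d|_*\le16|d_u|$, $|d'_u|\ge(\rho-16\eta)|d_u|$, and
$$\tfrac14|d'_s|\le\tfrac14(16\sigma+16\eta)|d_u|\le(\tfrac\rho2+4\eta)|d_u|<(\rho-16\eta)|d_u|\le|d'_u|,$$
so $d'\notin C^v_{1/4}$. Hence $d'\in C^v_{1/4}$ forces $d\in C^v_{1/16}$. Then $|d|_*=|d_s|$, $|d'_s|$ lies between $(\sigma-\eta)|d_s|$ and $(\sigma+\eta)|d_s|$, and $\sigma\pm\eta\in[e^{-\alpha}\sigma,e^\alpha\sigma]$ as before. Finally $e^\alpha\sigma\le2\cdot\frac18$ by (6).

(c) For $d\ne0$, $|P^*_xd|_*\ge\min(\sigma_0,\rho_0)|d|_*>\eta|d|_*$, so $d'\ne0$. $\square$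

The field is only $C^1$, so no distortion estimate is available. Each step loses a factor $e^{\pm\alpha}$, and these losses are charged to the small exponent $\alpha$.

## 9. A block of good points with many returns

**Step 1. The block.** We collect points at which everything asymptotic is already visible with fixed constants. For $m\ge1$ let $\Gamma^{(m)}$ be the set of regular $x\in\Lambda$ such that, with $c_1=\varepsilon=1/m$ and $n_1=m$,
$$\prod_{i=1}^j\rho(f^{-i}x)\ge c_1e^{3\alpha j}\ (j\ge1);\qquad\|Df^n|E^s_x\|\ge e^{-n(\chi+\alpha)},\quad\nu(B_n(x,\varepsilon))\le e^{-n(h-\alpha)}\ (n\ge n_1).\tag{11}$$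
These are Borel sets, increasing in $m$. Their union has full measure: for the first condition by Section 7, Step 4; for the second by Birkhoff, since $\frac1n\log\|Df^n|E^s\|\to-\chi$ almost everywhere; for the third by the Brin–Katok theorem, $\lim_{\varepsilon\to0}\liminf_n-\frac1n\log\nu(B_n(x,\varepsilon))=h$ almost everywhere. Fix $m$ with $\nu(\Gamma_0)>0$, $\Gamma_0:=\Gamma^{(m)}$, and the corresponding $c_1\in(0,1]$, $\varepsilon$, $n_1$. Fix $o\in\Gamma_0\cap\operatorname{supp}(\nu|_{\Gamma_0})$; it is regular.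

**Step 2. Transition maps.** Orbits will return near $o$, not to $o$, so we must compare the charts at $z$ and at $o$. Near $o$ on $\Lambda$ choose $e^s_z,e^u_z$ continuous in $z$ (at other points the choice of signs is arbitrary), and identify $\mathcal N_z$ with $\mathbb R^2$ through $(s,u)$. With $q_z,t_z$ from the proof of Lemma 3, put for $z\in\Lambda$ near $o$
$$\Theta_z=q_z\circ\psi_z^{-1}\circ\psi_o,\qquad\vartheta_z=t_z\circ\psi_z^{-1}\circ\psi_o,\qquad\text{so}\qquad\psi_z(\Theta_z(v))=X^{\vartheta_z(v)}(\psi_o(v)),$$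
on a fixed neighborhood of $0$ in $\mathcal N_o$. *As $z\to o$ in $\Lambda$, in the $(s,u)$ coordinates $\Theta_z\to\mathrm{Id}$ in $C^1$ and $\vartheta_z\to0$ uniformly, on a fixed compact neighborhood of $0$.*

To see this, let $I_z:T_oM\to T_zM$ be linear isometries, continuous in $z$, with $I_o=\mathrm{Id}$. The maps $I_z^{-1}\psi_z^{-1}\psi_o(v)$ and the fields $I_z^*\hat X_z(v)$, with their $v$-derivatives, are jointly continuous in $(z,v)$. By continuous dependence of solutions of differential equations on parameters, so are $I_z^{-1}\theta^t_zI_z$ and its $v$-derivative, jointly in $(z,t,v)$. By uniqueness of the solution of $H_z(t,v)=0$, $t_z(I_zv)$ is jointly continuous, and then by (9) so are $I_z^{-1}q_zI_z$ and its $v$-derivative. Hence $\Theta_z,D\Theta_z,\vartheta_z$ are jointly continuous in $(z,v)$, so uniformly continuous on compact sets. At $z=o$ and $v\in\mathcal N_o$, $H_o(0,v)=0$, so $t_o(v)=0$, $\Theta_o=\mathrm{Id}$ and $\vartheta_o=0$.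

**Step 3. Choice of $r$ and $\kappa$.** We fix the size $r$ of the working square and then the neighborhood of $o$. Put
$$C_2=1+2C_0\Big(3+\frac4{c_1(e^{2\alpha}-1)}\Big),\qquad C_3=e^{L(N+1)}(1+\|X\|_\infty)\Big(C_2+1+\frac{12}{c_1}\Big);$$
these depend only on data fixed so far. Choose $r\in(0,1)$ so small that

- $5r/c_1\le r_1$, and $Q_o(4r)$ lies in the domain of $\Theta_z$ for all $z\in\Lambda$ close to $o$;
- the map $B(s,u,t)=X^t\psi_o(se^s_o+ue^u_o)$ is bi-Lipschitz on $[-r,r]^2\times[-t_1,t_1]$ for some $t_1>0$, which is possible since $B$ is $C^1$ and $DB(0)$ is invertible;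
- $C_3r\le\frac14$, $C_3r<\operatorname{dist}(\Lambda,M\setminus U)$ if $U\ne M$, and $2C_3r+2C_3r\|X\|_\infty<\varepsilon$.

Then choose $\kappa>0$ such that every $z\in\Lambda$ with $d(z,o)<\kappa$ satisfies $|X(z)|\in[\frac12|X(o)|,2|X(o)|]$ and, for $v,w\in Q_o(4r)$, with $\xi:=r/100\le\frac1{100}$,
$$|\Theta_z(v)-v|_*\le\xi,\qquad|\vartheta_z(v)|\le\xi,\qquad|(\Theta_z(v)-\Theta_z(w))-(v-w)|_*\le\xi|v-w|_*.\tag{12}$$
So $\Theta_z$ is injective on $Q_o(4r)$. Its image contains $Q_z(3r)$: for $w\in Q(3r)$ the map $v\mapsto w-(\Theta_z(v)-v)$ is a contraction of $Q(4r)$ into itself, and its fixed point satisfies $\Theta_z(v)=w$.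

**Step 4. Transition maps and cones.** We record what $\Theta_z$ does to the cones. For $v\ne w$ in $Q_o(4r)$, $d=v-w$, $d'=\Theta_z(v)-\Theta_z(w)$:
$$d\in C^u_{1/8}\Rightarrow d'\in C^u_{1/4},\qquad d'\in C^u_{1/16}\Rightarrow d\in C^u_{1/8},\qquad\text{and the same for }C^v;\tag{13}$$
$$d\in C^v_{1/8}\ \text{or}\ d'\in C^v_{1/4}\ \Rightarrow\ \tfrac12\le|d'_s|/|d_s|\le2.\tag{14}$$
If $d\in C^u_{1/8}$, then $|d|_*=|d_u|$, so $|d'_s|\le(\frac18+\frac1{100})|d_u|$ and $|d'_u|\ge\frac{99}{100}|d_u|$, with ratio $<\frac14$. By (12), $|d-d'|_*\le\xi|d|_*\le\frac\xi{1-\xi}|d'|_*\le\frac1{99}|d'|_*$. If $d'\in C^u_{1/16}$, then $|d'|_*=|d'_u|$, so $|d_s|\le(\frac1{16}+\frac1{99})|d'_u|$ and $|d_u|\ge\frac{98}{99}|d'_u|$, with ratio $<\frac18$. Exchanging $s$ and $u$ gives the statements for $C^v$. For (14): if $d\in C^v_{1/8}$, then $|d|_*=|d_s|$ and $||d'_s|-|d_s||\le\frac1{100}|d_s|$; if $d'\in C^v_{1/4}$, then $|d'|_*=|d'_s|$ and $||d_s|-|d'_s||\le\frac1{99}|d'_s|$.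

**Step 5. The itineraries.** Here $\nu$ does its counting. Let $\mathcal B=\Gamma_0\cap B(o,\kappa)$, so $\nu(\mathcal B)>0$. By ergodicity $\frac1n\sum_{k<n}\nu(\mathcal B\cap f^{-k}\mathcal B)\to\nu(\mathcal B)^2$, so there are arbitrarily large $n$ with $\nu(S)\ge\frac12\nu(\mathcal B)^2$, $S=\mathcal B\cap f^{-n}\mathcal B$. Let $E\subset S$ be a maximal $(n,\varepsilon)$-separated subset and $M_0=\#E$. The balls $B_n(z,\varepsilon)$, $z\in E$, cover $S$, so by (11), for $n\ge n_1$, $M_0\ge\frac12\nu(\mathcal B)^2e^{n(h-\alpha)}$. Fix such an $n\ge\max(2,n_1)$, so large that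
$$M_0\ge e^{n(h-2\alpha)}\ge2,\qquad3rc_1^{-1}e^{-2\alpha n}\le\tfrac r2,\qquad2r4^{-n}\le\tfrac r{100},\qquad\tfrac c{16}\ge e^{-2\alpha n}.$$
For $z\in E$ write $z_k=f^kz$. As $z_n\in\Gamma_0$, (11) read backward from $z_n$ gives
$$\prod_{i=k}^{n-1}\rho(z_i)\ge c_1e^{3\alpha(n-k)}\qquad(0\le k<n).\tag{15}$$
By (6), telescoping, and since $z_0,z_n\in B(o,\kappa)$ and $z_0\in\Gamma_0$,
$$\prod_{k<n}\sigma(z_k)=\frac{\beta(z_n)}{\beta(z_0)}\,\frac{|X(z_0)|}{|X(z_n)|}\,\|Df^n|E^s_z\|\ge\frac c4e^{-n(\chi+\alpha)} .$$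
Multiplying by $\frac14e^{-\alpha n}$ and using $\frac c{16}\ge e^{-2\alpha n}$,
$$\tfrac14e^{-\alpha n}\prod_{k<n}\sigma(z_k)\ge a:=e^{-n(\chi+4\alpha)}.\tag{16}$$

## 10. Strips crossed by every horizontal curve

Let $R=Q_o(r)$. An **H-curve** is a graph $\{s=h(u)\}$ with $h:[-r,r]\to[-r,r]$, $\mathrm{Lip}(h)\le\frac18$. For $z\in E$ define
$$V_z=\{y\in R:\ y_0=\Theta_z(y),\ y_{k+1}=G_{z_k}(y_k),\ |y_k|_*\le r_1\ (0\le k<n),\ y_n\in\Theta_{z_n}(R)\},\quad T_z(y)=\Theta_{z_n}^{-1}(y_n)\in R .$$
$V_z$ is compact, and $T_z$ is continuous and injective on it, by Lemma 4(c) and injectivity of the $\Theta$'s. The letter $z$ is an itinerary: $V_z$ is the set of points of $R$ that follow it and return to $R$.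

**Lemma 5.** *For every H-curve $\zeta$ and $z\in E$, $T_z(\zeta\cap V_z)$ is an H-curve. Moreover for $y\in V_z$*
$$|y_k|_*\le2r4^{-k}+4rc_1^{-1}e^{-2\alpha(n-k)}\qquad(0\le k\le n).\tag{17}$$

*Proof.* The difficulty is that $\rho$ may be small at many of the $z_k$, so a horizontal curve may shrink for a while before it grows. We locate a point of $\zeta$ whose orbit stays in the squares, and then grow a tailored piece of curve around it.

**Step 1. Vertical graphs.** These curves will catch the orbit we need. *There are functions $v_k:[-3r,3r]\to\mathbb R$, $0\le k\le n$, with $v_k(0)=0$, $\mathrm{Lip}(v_k)\le\frac14$, whose graphs $\Gamma_k=\{u=v_k(s)\}\subset\mathcal N_{z_k}$ satisfy $G_{z_k}(\Gamma_k)\subset\Gamma_{k+1}$ for $k<n$.* Put $v_n=0$. Given $v_{k+1}$, write $G=G_{z_k}$, $\rho=\rho(z_k)$, $\sigma=\sigma(z_k)$, and take $\eta$ from (10). For $0<|s|\le3r$ and $|u|\le|s|/4$ (so $(s,u)\in Q(r_1)$, as $3r\le5r/c_1$) let $d'=G(s,u)=G(s,u)-G(0)$. Then $|d'_s|\le(\sigma+\eta)|s|\le3r$. At $u=\pm|s|/4$ the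 numbers $d'_u$ have opposite signs and $|d'_u|\ge(\frac\rho4-\eta)|s|$, while by (8)
$$|v_{k+1}(d'_s)|\le\tfrac14(\tfrac\rho8+\eta)|s|<(\tfrac\rho4-\eta)|s| .$$
By the intermediate value theorem applied to $u\mapsto d'_u-v_{k+1}(d'_s)$, some $u$ with $|u|\le|s|/4$ has $G(s,u)\in\Gamma_{k+1}$. Two points of $\Gamma_{k+1}$ differ by a vector of $C^v_{1/4}$. So by Lemma 4(b) two such points $(s,u),(\tilde s,\tilde u)$, with $(0,0)$ included, differ by a vector of $C^v_{1/16}$. Hence $u$ is determined by $s$, and $s\mapsto u=:v_k(s)$, $v_k(0)=0$, is Lipschitz with constant at most $\frac1{16}$.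

**Step 2. The center.** We find the point of $\zeta$ whose orbit contracts toward $z_k$. Let $\zeta_0=\Theta_z(\zeta)$. By (13) its differences lie in $C^u_{1/4}$, so, being connected, it is a graph $s=h_0(u)$ over an interval. By (12) this interval contains $[-.99r,.99r]$, and $|h_0|\le1.01r$. As $|v_0(h_0(u))|\le.26r$, the function $u-v_0(h_0(u))$ changes sign on $[-.99r,.99r]$, so there is $c_0\in\zeta_0\cap\Gamma_0$ with $|u(c_0)|\le.26r$. Here $\Gamma_0$ is the graph of $v_0$. Put $c_k=G_{z_{k-1}}\cdots G_{z_0}(c_0)\in\Gamma_k$. As $c_k\in\Gamma_k$ and $v_k(0)=0$, $|c_k|_*=|s(c_k)|$. Lemma 4(b) applied to $c_k$ and $0$ gives $|s(c_{k+1})|\le\frac14|s(c_k)|$. So $|c_k|_*\le2r4^{-k}$.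

**Step 3. Growth.** We prescribe the lengths from the end backward, so that the curve has exactly the right length at time $n$. Put $\ell_n=3r$, $\ell_k=e^\alpha\ell_{k+1}/\rho(z_k)$. By (15), $\ell_k\le3rc_1^{-1}e^{-2\alpha(n-k)}$, so $\ell_0\le r/2$. Let $\omega_0$ be the part of $\zeta_0$ over $|u-u(c_0)|\le\ell_0$; it exists because $.26r+.5r<.99r$. Inductively let $\omega_k\ni c_k$ be a graph over $|u-u(c_k)|\le\ell_k$ with differences in $C^u_{1/4}$. Then $\omega_k\subset Q(2r+3r/c_1)\subset Q(r_1)$. By Lemma 4(a), $G_{z_k}(\omega_k)$ is a connected curve with differences in $C^u_{1/16}$, along which $u$ is strictly monotone and which extends on both sides of $c_{k+1}$ to $u$-distance at least $e^{-\alpha}\rho(z_k)\ell_k=\ell_{k+1}$. Cut it there to obtain $\omega_{k+1}$.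

At the end $|c_n|_*\le r/100$, so $\omega_n$ contains a graph over $|u|\le2r$ with Lipschitz constant at most $\frac1{16}$ and $|s|\le.01r+\frac{2.01r}{16}\le.2r$. It lies in $Q_{z_n}(3r)\subset\Theta_{z_n}(Q_o(4r))$. By (12) and (13) its $\Theta_{z_n}^{-1}$-image has differences in $C^u_{1/8}$, $u$-range containing $[-r,r]$, and $|s|\le.21r$. So it contains an H-curve $\zeta'$. A point of $\zeta'$ comes from a point $y\in\zeta$ with $y_k\in\omega_k\subset Q(r_1)$ and $y_n\in\Theta_{z_n}(R)$. Thus $\zeta'\subset T_z(\zeta\cap V_z)$.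

**Step 4. Nothing else is in the image.** We show equality. By (13) and Lemma 4(a), differences of points of $\zeta\cap V_z$ pass through the cones
$$C^u_{1/8}\to C^u_{1/4}\to C^u_{1/16}\to\cdots\to C^u_{1/16}\to C^u_{1/8},$$
so any two points of $T_z(\zeta\cap V_z)\subset R$ differ by a vector of $C^u_{1/8}$. Hence this set has at most one point for each $u\in[-r,r]$. It contains $\zeta'$, which has one, so it equals $\zeta'$.

**Step 5. The bound (17).** For $y\in V_z$ let $\zeta$ be the H-curve $\{s=\mathrm{const}\}$ through $y$, and $c_k$ as in Step 2. Then $y_k-c_k\in C^u_{1/4}$ for all $k$, and $|(y_n-c_n)_u|\le1.01r+.01r\le4r$. By Lemma 4(a) and (15),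
$$|y_k-c_k|_*=|(y_k-c_k)_u|\le e^{\alpha(n-k)}\Big(\prod_{i=k}^{n-1}\rho(z_i)\Big)^{-1}|(y_n-c_n)_u|\le4rc_1^{-1}e^{-2\alpha(n-k)} .$$
Add $|c_k|_*\le2r4^{-k}$. $\square$

**Shadowing.** We translate back to the flow: points of $V_z$ follow the orbit of $z$ with almost no time shift. Let $y\in V_z$. By Lemma 3 and the definition of $\Theta_z$, $\psi_{z_k}(y_k)=X^{kN+s_k}(\psi_o(y))$ with $s_k=\vartheta_z(y)+\sum_{i<k}\tau_{z_i}(y_i)$. By (12), $|\tau_x(v)|\le C_0|v|\le2C_0|v|_*$, and (17), whose right side sums over $i<n$ to at most $r\big(\frac83+\frac4{c_1(e^{2\alpha}-1)}\big)$, we get $|s_k|\le C_2r$. Also $d(\psi_{z_k}(y_k),z_k)=|X(z_k)||y_k|\le2\|X\|_\infty(2r+4r/c_1)\le12\|X\|_\infty r/c_1$, and $\psi_{z_n}(y_n)=X^{\vartheta_{z_n}(T_z(y))}\psi_o(T_z(y))$. Put $t_z(y)=nN+s_n-\vartheta_{z_n}(T_z(y))$. Since $f^k\psi_o(y)=X^{-s_k}\psi_{z_k}(y_k)$,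
$$\psi_o(T_z(y))=X^{t_z(y)}(\psi_o(y)),\qquad|t_z(y)-nN|\le C_3r,\qquad d(f^k\psi_o(y),f^kz)\le C_3r\ \ (0\le k\le n).\tag{18}$$
Moreover, if $0\le t\le t_z(y)$, then $t\le nN+\frac14$, so $t=kN+\tau$ with $0\le k\le n$, $0\le\tau\le N+1$. Comparing $X^t\psi_o(y)$ with $X^\tau z_k\in\Lambda$ and using the factor $e^{L(N+1)}$ built into $C_3$,
$$\operatorname{dist}(X^t\psi_o(y),\Lambda)\le C_3r,\quad\text{hence}\quad X^t\psi_o(y)\in U\qquad(0\le t\le t_z(y)).\tag{19}$$

**Disjointness.** *If $z\ne z'$ in $E$, then $T_z(V_z)\cap T_{z'}(V_{z'})=\emptyset$.* This is where separation of $E$ is used. If $T_z(y)=T_{z'}(y')$, then by (18) $\psi_o(y')=X^t\psi_o(y)$ with $|t|\le2C_3r$. So $d(f^k\psi_o(y),f^k\psi_o(y'))\le2C_3r\|X\|_\infty$, and $d(f^kz,f^kz')\le2C_3r+2C_3r\|X\|_\infty<\varepsilon$ for $0\le k<n$. This contradicts $(n,\varepsilon)$-separation.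

## 11. Cantor sets on vertical lines

For a word $w=(z^1,\dots,z^k)\in E^k$ let $T_w=T_{z^k}\circ\cdots\circ T_{z^1}$ on its natural compact domain $V_w\subset V_{z^1}$, and $H_w=T_w(V_w)$. Put $H_\emptyset=R$. In the toy, $H_w$ was the horizontal strip $[0,1)\times I_w$, the last letter of the present word playing the role of the first letter there. Three facts hold.

- $H_{(z^1,\dots,z^k)}\subset H_{(z^2,\dots,z^k)}$.
- For $w\ne w'$ of equal length, $H_w\cap H_{w'}=\emptyset$: take the last index where the letters differ, use injectivity of the common later maps, and apply Disjointness.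
- By Lemma 5 and induction on $|w|$, $T_w(\zeta\cap V_w)$ is an H-curve for every H-curve $\zeta$.

Fix $u\in[-r,r]$, let $\ell_u=\{(s,u):|s|\le r\}$, identified with its set of $s$-coordinates, and $I_w(u)=\ell_u\cap H_w$.

**Lemma 6.** *For $k=|w|$, $I_w(u)$ is a compact interval with $2ra^k\le|I_w(u)|\le2r\,4^{-(n-1)k}$.*

*Proof.* For $k=0$ this is clear. We pull $I_w(u)$ back to time $0$, where its shape is easy to see. Let $\mathcal K=T_w^{-1}(I_w(u))$, which is compact. Every line $\{s=s_0\}$, $|s_0|\le r$, is an H-curve, so its image under the injective map $T_w$ is an H-curve, which meets $\ell_u$ exactly once. Hence the line meets $\mathcal K$ in exactly one point.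

Two points of $I_w(u)$ differ by a vector of $C^v_{1/8}$. Through each letter, backward, (13) and Lemma 4(b) give
$$C^v_{1/8}\to C^v_{1/4}\to C^v_{1/16}\to\cdots\to C^v_{1/16}\to C^v_{1/8}:$$
the first arrow is $\Theta_{z_n}$ (first part of (13)), the middle ones undo the $G_{z_j}$, and the last undoes $\Theta_z$ (second part of (13)). So the preimages under each partial composition also differ by vectors of $C^v_{1/8}$. Therefore $\mathcal K$ is a Lipschitz graph over $s_0\in[-r,r]$. It is connected, so $I_w(u)=T_w(\mathcal K)$ is a compact interval.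

For the length, follow the $s$-difference of two points of $\mathcal K$ through one letter $z^i$, with $z^i_j=f^jz^i$. By (14) each of the two transition maps changes it by a factor in $[\frac12,2]$. By Lemma 4(b) each $G_{z^i_j}$ changes it by a factor at least $e^{-\alpha}\sigma(z^i_j)$ and at most $\frac14$. So by (16) the letter multiplies it by at least $\frac14\prod_{j<n}e^{-\alpha}\sigma(z^i_j)\ge a$ and by at most $4\cdot4^{-n}$. The points of $\mathcal K$ on $s_0=\pm r$ have $s$-difference $2r$, and no two points of $\mathcal K$ have a larger one. $\square$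

**Step 1. The measures $m_u$.** We put a well-spread measure on each line. For $\underline\omega=(\omega_1,\omega_2,\dots)\in E^{\mathbb N}$ the compact intervals $I_{(\omega_k,\dots,\omega_1)}(u)$ decrease with $k$ and, as $n\ge2$, shrink to one point $\pi_u(\underline\omega)$. The map $\pi_u$ is continuous. Let $m_u$ be the image under $\pi_u$ of the uniform Bernoulli measure on $E^{\mathbb N}$. It is carried by the compact set $K_u=\pi_u(E^{\mathbb N})$, which equals $\bigcap_k\bigcup_{|w|=k}I_w(u)$: a point of the right side lies in one $I_w(u)$ for each length, and by disjointness and nesting these words are consistent. Since the intervals of equal level are disjoint, $m_u(I_w(u))=M_0^{-|w|}$. Put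
$$s'=\frac{\log M_0}{\log(1/a)}\ge\frac{h-2\alpha}{\chi+4\alpha}>s .$$
Let $J$ be an interval with $2ra^{k+1}\le|J|<2ra^k$, $k\ge0$. It meets at most two of the disjoint intervals $I_w(u)$, $|w|=k$: if it met three it would contain one of them, which has length at least $2ra^k>|J|$. Hence, for all intervals with $0<|J|<2r$,
$$m_u(J)\le2M_0^{-k}=2a^{ks'}\le C|J|^{s'},\qquad C=2(2ra)^{-s'}\ \text{independent of }u.\tag{20}$$

**Step 2. $\psi_o(K_u)\subset\Lambda$.** The construction took place near $\Lambda$; now we check that its limit lies in $\Lambda$. If $x\in K_u$, then for each $k$, $x=T_w(y)$ with $|w|=k$. By (18), applied to each letter in turn, $\psi_o(x)=X^{t_k}\psi_o(y)$ with $t_k\ge k(nN-\frac14)\to\infty$, and by (19) $X^{-t}\psi_o(x)\in U$ for $0\le t\le t_k$. So $\psi_o(x)\in\bigcap_{t>0}X^t(\overline U)=\Lambda$.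

## 12. Slicing by vertical lines

We finish by integrating (20) over the two remaining directions. By invariance of $\Lambda$,
$$\Lambda\supset B(A'),\qquad A'=\{(s,u,t):(s,u)\in K_u,\ |u|\le r,\ |t|\le t_1\},$$
with $B$ bi-Lipschitz. So it is enough to show $\mathcal H^{2+s'}(A')>0$.

Suppose $\mathcal H^{2+s'}(A')=0$. For $\eta>0$ cover $A'$ by countably many cubes $J_i\times I_i\times I'_i$ whose sides are closed intervals of length $2d_i$, $0<d_i<r$, with $\sum_id_i^{2+s'}<\eta$. For each $(u,t)\in[-r,r]\times[-t_1,t_1]$, the $J_i$ with $u\in I_i$, $t\in I'_i$ cover $K_u$. So by (20)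
$$1\le\sum_i\mathbf 1_{I_i}(u)\mathbf 1_{I'_i}(t)\,m_u(J_i)\le C\sum_i\mathbf 1_{I_i}(u)\mathbf 1_{I'_i}(t)(2d_i)^{s'} .$$
The last expression is a Borel function of $(u,t)$, whether or not $u\mapsto m_u$ is measurable, and it is at least $1$ at every point. Integrating it over $[-r,r]\times[-t_1,t_1]$,
$$4rt_1\le C\sum_i(2d_i)^{2+s'}\le C2^{2+s'}\eta,$$
a contradiction for small $\eta$. Hence $\mathcal H^{2+s'}(A')>0$ and $\dim_H\Lambda\ge2+s'>2+s$. Since $s<\gamma$ was arbitrary, $\dim_H\Lambda\ge2+\gamma$. With Section 5,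
$$2+\gamma\le\dim_H\Lambda\le\underline{\dim}_B\Lambda\le\overline{\dim}_B\Lambda\le2+\gamma .$$
As $\dim_H\Lambda\le3$, also $\gamma\le1$, and with Sections 3 and 4 all parts of Theorem 1 are proved. Every singular-hyperbolic attractor satisfies (H), so Conjecture 10.8 holds for all $C^1$ vector fields. $\blacksquare$
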